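\title{Analytic hypoellipticity of rigid sums of squares in $\mathbb{R}^3$ with a Levi form that is not weighted homogeneous}


\begin{abstract}
Let $X=\partial_x$ and $Y=\partial_y+a(x,y)\partial_t$ be real analytic vector fields on $\mathbb{R}^3$ whose Levi form $\partial a/\partial x$ equals $x^py^p+x^{2q}+y^{2q}$, where $0<p<q$ and $p$ is even. We prove that $X^2+Y^2$ is analytic hypoelliptic on $\mathbb{R}^3$ for all such $p$, $q$ and $a$. The area form $\lambda\,dx\wedge dy$ defined by the Levi form $\lambda$ has a primitive whose Liouville vector field is Lipschitz at the origin and has a controlled flow in complex time. With this flow, diffeomorphisms of the $t$-axis close to the identity lift to bi-Lipschitz maps that preserve the plane field spanned by $X$ and $Y$, and analyticity in $t$ follows from a holomorphic perturbation of a coercive variational problem. The same proof applies near the $t$-axis to every Levi form whose Taylor series contains a pure power of $x$ and a pure power of $y$ and which is bounded below by the sum of the monomials at the vertices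 of its Newton polygon.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $(x,y,t)$ be coordinates on $\mathbb{R}^3$ and $(x,y,t;\xi,\eta,\tau)$ the corresponding coordinates on $T^*\mathbb{R}^3$. Throughout, \emph{analytic} means real analytic. A differential operator $L$ with analytic coefficients is \emph{analytic hypoelliptic} on an open set $U$ if for every open $U'\subset U$ and every distribution $u$ on $U'$, analyticity of $Lu$ on $U'$ implies analyticity of $u$ on $U'$. We study this property for $X^2+Y^2$, where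
\[
X=\partial_x,\qquad Y=\partial_y+a(x,y)\,\partial_t
\]
and $a$ is analytic on $\mathbb{R}^2$. Such fields are called \emph{rigid}: their coefficients do not depend on $t$. Their commutator is $[X,Y]=\lambda(x,y)\,\partial_t$, and $\lambda=\partial a/\partial x$ is the \emph{Levi form}.

The operator $X^2+Y^2$ is nowhere elliptic, since its principal symbol $-\xi^2-(\eta+a\tau)^2$ vanishes on $\xi=\eta+a\tau=0$. Regularity in the missing direction $\partial_t$ can come only from commutators, and $\lambda$ measures how much of it the first commutator supplies. If $\lambda\equiv0$, then $a=a(y)$, every distribution of the single variable $t-\int_0^ya$ is annihilated by $X$ and $Y$, and there is no regularity at all. Where $\lambda\ne0$, the operator is analytic hypoelliptic by theorems of Treves, Tartakoff and M\'etivier, recalled as (F2) in Section~\ref{sec:tools}. Where $\lambda$ vanishes to finite order, H\"ormander's theorem gives smoothness of solutions but says nothing about their analyticity. The simplest remaining situation is a Levi form that vanishes only at the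 origin of $\mathbb{R}^2$, so that the only points in doubt are those of the $t$-axis. Two examples are
\[
\lambda_1=x^{2p}+y^{2p},\qquad \lambda_2=x^py^p+x^{2q}+y^{2q}\qquad(0<p<q,\ p\text{ even}).
\]

Up to the factor $i$, the principal symbols of $X$, $Y$, $[X,Y]$ are $\xi$, $\eta+a\tau$, $\lambda\tau$. For both Levi forms their common zero set in $T^*\mathbb{R}^3\setminus0$ is
\[
\{x=y=0,\ \xi=0,\ \eta+a(0,0)\tau=0\}.
\]
It is parametrized by $(t,\tau)$, and the symplectic form restricts to $d\tau\wedge dt$ on it, so it is a symplectic submanifold. For $\lambda_1$ the operators $X^2+Y^2$ are analytic hypoelliptic by Grigis and Sj\"ostrand \cite{GS}. The following question is posed in \cite[Question 10.1]{Problem}.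

\begin{quote}
\emph{Are the operators $X^2+Y^2$ in $\mathbb{R}^3$ with $[X,Y]=\lambda_2(x,y)\,\partial_t$ analytic hypoelliptic?}
\end{quote}

The symplectic picture, which is the same as for $\lambda_1$, suggests a positive answer. Two features of $\lambda_2$ point the other way. First, $\lambda_1$ is homogeneous, while $\lambda_2$ is not homogeneous for any positive weights $w_1,w_2$ of $x,y$: the equations $pw_1+pw_2=2qw_1=2qw_2$ force $p=q$. So no dilations are available. Second, under magnification
\[
\epsilon^{-2p}\lambda_2(\epsilon x,\epsilon y)=x^py^p+\epsilon^{2q-2p}(x^{2q}+y^{2q})\longrightarrow x^py^p\qquad(\epsilon\to0),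
\]
and for the Levi form $x^py^p$ the common zero set of the three symbols over $\{x=0,\ y\ne0\}$ is $\{x=\xi=\eta+a\tau=0\}$, which has odd dimension and is therefore not symplectic. Thus $\lambda_2$ is nondegenerate off the origin only because of higher order terms, which matter in thin cusps along the coordinate axes.

\subsection{Results}

The answer is positive for all parameters.

\begin{theorem}\label{thm:main}
Let $0<p<q$ be integers with $p$ even, let $\lambda_2=x^py^p+x^{2q}+y^{2q}$, and let $a$ be analytic on $\mathbb{R}^2$ with $\partial_xa=\lambda_2$. Then $X^2+Y^2$, with $X=\partial_x$ and $Y=\partial_y+a\,\partial_t$, is analytic hypoelliptic on $\mathbb{R}^3$.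
\end{theorem}

The proof is best carried out in a form that treats $x$ and $y$ alike. Let $A=A_1\,dx+A_2\,dy$ be a real analytic $1$-form in the plane and $n=(n_{jk}(x,y))$ an analytic, real, symmetric, positive definite $2\times2$ matrix. Put
\begin{equation}\label{eq:L}
Z_1=\partial_x+A_1\partial_t,\qquad Z_2=\partial_y+A_2\partial_t,\qquad L=\sum_{j,k=1}^2Z_j\,n_{jk}\,Z_k .
\end{equation}
Then $[Z_1,Z_2]=\lambda\,\partial_t$ with $\lambda=\partial_xA_2-\partial_yA_1$, that is, $dA=\lambda\,dx\wedge dy$. The operator $X^2+Y^2$ is the case $A=a\,dy$, $n=\mathrm{Id}$. With $\mathbb{R}_+=[0,\infty)$, the method gives the following.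

\begin{theorem}\label{thm:newton}
Let $A$ be a real analytic $1$-form near $0\in\mathbb{R}^2$, with $dA=\lambda\,dx\wedge dy$, $\lambda=\sum c_{jk}x^jy^k$ and $\lambda(0)=0$. Suppose that $S=\{(j,k):c_{jk}\ne0\}$ meets both coordinate axes. Let $\mathcal{V}$ be the set of vertices of the Newton polygon $\Gamma=\operatorname{conv}(S+\mathbb{R}_+^2)$ and let
\[
N(x,y)=\sum_{(j,k)\in\mathcal{V}}|x|^j|y|^k .
\]
Assume that $|\lambda|\ge cN$ near $0$ in $\mathbb{R}^2$ for some $c>0$. Let $n$ be a real analytic, symmetric, positive definite $2\times2$ matrix near $0$. Then the operator $L$ of \eqref{eq:L} is analytic hypoelliptic on $W\times\mathbb{R}$ for some neighborhood $W$ of $0$.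
\end{theorem}

For $\lambda_2$ the vertices of $\Gamma$ are $(0,2q)$, $(p,p)$, $(2q,0)$, and $N=\lambda_2$ on $\mathbb{R}^2$; for $\lambda_1$ likewise $N=\lambda_1$. Both Levi forms therefore satisfy the hypotheses of Theorem~\ref{thm:newton}. We still prove Theorem~\ref{thm:main} separately, because for $\lambda_2$ all objects are explicit and show how the general construction arises.

The assumption that $S$ meets both axes means that $\lambda$ contains a pure power of $x$ and a pure power of $y$. Together with $|\lambda|\ge cN$ it makes the origin an isolated zero of $\lambda$, which the proof needs from its first step. For $\lambda=3x^2$ one has $N=x^2$ and $|\lambda|\ge N$, but $\lambda$ vanishes on the whole $y$-axis, and Theorem~\ref{thm:newton} makes no statement about it.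

\subsection{Plan}

Section~\ref{sec:tools} collects the general facts that we use and settles all points off the $t$-axis. Section~\ref{sec:idea} explains the mechanism and carries it out by hand for $\lambda=x^2+y^2$. Section~\ref{sec:criterion} turns it into a criterion (Proposition~\ref{prop:criterion}) on a vector field attached to the primitive $A$. Sections~\ref{sec:lambda2} and~\ref{sec:newton} construct primitives that satisfy the criterion, for $\lambda_2$ and in general.

We write $P=(x,y)$, $\partial_1=\partial_x$, $\partial_2=\partial_y$, and $Zv$ for the column vector with entries $Z_1v,Z_2v$. The \emph{axis} is the line $\{P=0\}$.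

\section{Tools, and the points off the axis}\label{sec:tools}

\subsection{Four facts on linear equations}

Real smooth vector fields $W_1,\dots,W_l$ satisfy the \emph{bracket condition} if they and their iterated commutators span the tangent space at every point. An operator $L$ is \emph{hypoelliptic} if smoothness of $Lu$ on an open set implies smoothness of $u$ there. A second order operator is \emph{hypoelliptic with loss of one derivative} if $Lu\in H^\nu_{\mathrm{loc}}$ implies $u\in H^{\nu+1}_{\mathrm{loc}}$ for all real $\nu$, one derivative less than in the elliptic case.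

\begin{itemize}
\item[(F1)] (H\"ormander \cite{Ho}.) If $W_1,\dots,W_l$ satisfy the bracket condition and $W_0$ is a real smooth vector field, then $W_0+\sum W_i^2$ is hypoelliptic.
\item[(F2)] (Treves \cite{Tr}, Tartakoff \cite{Ta}, M\'etivier \cite{Me}.) Let $L$ be a second order operator with analytic coefficients whose principal symbol is real, of constant sign, and vanishes exactly to second order on a symplectic characteristic manifold. If $L$ is hypoelliptic with loss of one derivative, then $L$ is analytic hypoelliptic. In particular, $X^2+Y^2$ in $\mathbb{R}^3$ is analytic hypoelliptic where $X,Y,[X,Y]$ are linearly independent.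
\item[(F3)] (Cauchy--Kovalevskaya.) If $L$ is a second order operator with analytic coefficients in which the coefficient of $\partial_x^2$ does not vanish at a point, then for every $f$ analytic near that point the equation $Lw=f$ has an analytic solution near it.
\item[(F4)] Solutions of linear elliptic equations with analytic coefficients and analytic right-hand side are analytic.
\end{itemize}

In (F2), ``exactly to second order'' means that on unit covectors the symbol is locally comparable to the square of the distance to the manifold. A submanifold $\{z_1=z_2=0\}$ of $T^*\mathbb{R}^3$ with $dz_1,dz_2$ independent is symplectic exactly when the Poisson bracket $\{z_1,z_2\}$ does not vanish on it. To verify the last hypothesis of (F2) we use the standard passage from a subelliptic estimate to regularity: if each point has a neighborhood on which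
\begin{equation}\label{eq:half}
\|v\|_{H^{1/2}}^2\le C\Big(\sum_i\|W_iv\|_{L^2}^2+\|v\|_{L^2}^2\Big)
\end{equation}
for all test functions $v$, then $W_0+\sum W_i^2$ is hypoelliptic with loss of one derivative.

Hypoellipticity has a quantitative form. Let $L$ be hypoelliptic on $\Omega'$ and let $\Omega''\Subset\Omega'$. The space of $v\in L^2(\Omega')$ with $Lv=0$ is closed in $L^2(\Omega')$ and consists of smooth functions. For each multi-index $\alpha$ the map $v\mapsto\partial^\alpha v$ from this space to $C(\overline{\Omega''})$ has closed graph, because both kinds of convergence imply convergence in the sense of distributions on $\Omega''$. The closed graph theorem gives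
\begin{equation}\label{eq:closedgraph}
\sup_{\Omega''}|\partial^\alpha v|\le C_\alpha\|v\|_{L^2(\Omega')}\qquad(v\in L^2(\Omega'),\ Lv=0).
\end{equation}

\subsection{First properties of $L$}

\begin{lemma}\label{lem:basic}
Let $A$ and $n$ be as in \eqref{eq:L} on a connected open set $W\subset\mathbb{R}^2$.
\begin{itemize}
\item[(a)] If $f$ is analytic on $W$, the change of variables $\tilde t=t+f(x,y)$ transforms $L$ into the operator \eqref{eq:L} with $A+df$ in place of $A$ and the same $n$.
\item[(b)] If $\lambda\not\equiv0$, then $L$ is hypoelliptic on $W\times\mathbb{R}$.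
\item[(c)] $L$ is analytic hypoelliptic on $\{P\in W:\lambda(P)\ne0\}\times\mathbb{R}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $Z_j\tilde t=A_j+\partial_jf$, so $Z_j=\partial_j+(A_j+\partial_jf)\partial_{\tilde t}$ in the coordinates $(x,y,\tilde t)$.

(b) Write $n=ee^T$ with $e$ analytic and invertible (Cholesky factorization), and put $W_i=\sum_je_{ji}Z_j$. Then
\[
L=\sum_i\Big(\sum_jZ_j\circ e_{ji}\Big)W_i=W_1^2+W_2^2+W_0,\qquad W_0=\sum_i\Big(\sum_j\partial_je_{ji}\Big)W_i .
\]
Since $[Z_j,h(x,y)\partial_t]=(\partial_jh)\,\partial_t$, the iterated commutators of $Z_1,Z_2$ include all $(\partial_x^i\partial_y^l\lambda)\,\partial_t$. An analytic function $\lambda\not\equiv0$ on a connected set has a nonzero derivative of some order at every point, so $Z_1,Z_2$ satisfy the bracket condition. The $Z_j$ are smooth combinations of the $W_i$, and the identity $[fW,hW']=fh[W,W']+f(Wh)W'-h(W'f)W$ shows by induction that every iterated commutator of the $Z_j$ is a smooth combination of the $W_i$ and their iterated commutators. Hence $W_1,W_2$ satisfy the bracket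 condition and (F1) applies.

(c) We check the hypotheses of (F2). The principal symbol of $L$ is $-\sum n_{jk}z_jz_k$ with $z_1=\xi+A_1\tau$, $z_2=\eta+A_2\tau$. It is nonpositive and comparable to $-(z_1^2+z_2^2)$, and $dz_1,dz_2$ are independent, so it vanishes exactly to second order on $\{z_1=z_2=0,\ \tau\ne0\}$. There $\{z_1,z_2\}=(\partial_xA_2-\partial_yA_1)\tau=\lambda\tau\ne0$, so this manifold is symplectic.

It remains to prove \eqref{eq:half}. Let $\Delta\Subset W$ be a disc on which $|\lambda|\ge c_0>0$, so that $\lambda$ has one sign on it. Let $v\in C_0^\infty(\Delta\times\mathbb{R})$ and let $\hat v(x,y,\tau)$ be its Fourier transform in $t$. For fixed $\tau$ the operators $\hat Z_j=\partial_j+i\tau A_j$ are formally skew-adjoint on $L^2(\Delta)$ and $[\hat Z_1,\hat Z_2]=i\tau\lambda$. Hence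
\[
i\tau(\lambda\hat v,\hat v)=-(\hat Z_2\hat v,\hat Z_1\hat v)+(\hat Z_1\hat v,\hat Z_2\hat v),\qquad
c_0|\tau|\,\|\hat v\|^2\le\|\hat Z_1\hat v\|^2+\|\hat Z_2\hat v\|^2 .
\]
Integration in $\tau$ gives $c_0\|\partial_tv\|_{H^{-1/2}}^2\le\|Zv\|_{L^2}^2$, because $\tau^2(1+\xi^2+\eta^2+\tau^2)^{-1/2}\le|\tau|$. From $\partial_jv=Z_jv-A_j\partial_tv$, where $A_j$ may be cut off outside $\Delta$ and then acts boundedly on $H^{-1/2}$, we get $\|\partial_jv\|_{H^{-1/2}}\le C\|Zv\|_{L^2}$. Since $\|v\|_{H^{1/2}}^2$ is the sum of the squared $H^{-1/2}$ norms of $v,\partial_xv,\partial_yv,\partial_tv$, and $e^{-1}$ is bounded on $\Delta$, estimate \eqref{eq:half} follows.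
\end{proof}

By (a), only $\lambda$ and $n$ matter: on a simply connected set any two primitives of $\lambda\,dx\wedge dy$ differ by some $df$, and we are free to choose the primitive. This freedom is the heart of Sections~\ref{sec:lambda2} and~\ref{sec:newton}.

\subsection{Holomorphic families of bounded functions}

A map from a disc in $\mathbb{C}$ to a Banach space is \emph{holomorphic} if it is locally the sum of a norm convergent power series. A bounded multilinear map applied to holomorphic arguments gives a holomorphic map. The coefficients that we meet are bounded but possibly discontinuous on the axis, so the natural space for them is $L^\infty$.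

\begin{lemma}\label{lem:Linfty}
Let $E$ be a measure space and let $f(s,z)$, for $|s|<s_0$ and $z\in E$, be measurable in $z$, holomorphic in $s$, and bounded by $M$. Then $s\mapsto f(s,\cdot)$ is holomorphic with values in $L^\infty(E)$, and $|f(s,z)-f(0,z)|\le2M|s|/s_0$.
\end{lemma}

\begin{proof}
The Taylor coefficients $f_k(z)$ at $s=0$ are Cauchy integrals, hence pointwise limits of Riemann sums, which are linear combinations of the measurable functions $f(s,\cdot)$. So they are measurable, and $|f_k|\le Ms_0^{-k}$ by Cauchy's inequality. Thus $\sum f_ks^k$ converges in the norm of $L^\infty(E)$ for $|s|<s_0$. The last bound is Schwarz's lemma for $f(s,z)-f(0,z)$, which is bounded by $2M$ and vanishes at $s=0$.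
\end{proof}

\section{The idea: cut off the translation, not the solution}\label{sec:idea}

Suppose that $\lambda$ vanishes only at $0$ and that $Lu=0$ near the origin of $\mathbb{R}^3$. By Lemma~\ref{lem:basic}, $u$ is smooth, and it is analytic off the axis. The task is to prove analyticity in $t$ up to the axis, that is, to show that $s\mapsto u(\cdot,\cdot+s)$ extends holomorphically to small complex $s$; analyticity in $x,y$ will then follow from an elliptic argument (Section~\ref{sub:end}).

Since $Z_j^*=-Z_j$, the equation $Lu=0$ has the weak form $\int(Zu)^Tn\,Z\psi=0$ for test functions $\psi$, and this bilinear form is coercive for the norm $\|Z\psi\|_{L^2}$. One would like to obtain the translates of $u$ as solutions of a variational problem with data holomorphic in $s$. This requires compact support. A cutoff $\chi(P)$ equal to $1$ near $P=0$ is harmless: the error terms live where $d\chi\ne0$, off the axis, where $u$ is analytic. A cutoff in $t$ is not: its error terms involve $u$ on the axis, where analyticity is what we want to prove.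

We therefore cut off the translation. Let $g\in C_0^\infty(\mathbb{R})$ equal $1$ near $0$ and put $T_s(t)=t+sg(t)$. This is the translation by $s$ near $t=0$ and the identity off $\operatorname{supp}g$, so the \emph{difference} between $u$ and its deformation has compact support in $t$, and it depends on $s$ polynomially although $g$ is not analytic. The obvious extension $\Phi(P,t)=(P,T_s(t))$ does not work, because
\[
Z_j(v\circ\Phi)=\big(Z_jv+sg'A_j\,\partial_tv\big)\circ\Phi ,
\]
and the term with $\partial_tv$ is not controlled by $Zv$. The map must also move $P$, in such a way that the plane field spanned by $Z_1,Z_2$ is preserved exactly. This plane field is the kernel of the $1$-form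
\[
\omega=dt-A ,
\]
so we need $\Phi^*\omega$ to be a multiple of $\omega$.

\begin{example}\label{ex:model}
Let $\lambda=x^2+y^2$, $n=\mathrm{Id}$, and choose the primitive $A=\frac14|P|^2(x\,dy-y\,dx)$; indeed $\partial_xA_2-\partial_yA_1=\frac14(3x^2+y^2)+\frac14(x^2+3y^2)=\lambda$. Write $T=T_s$ and try $\Phi_s(P,t)=(\rho(t)P,T(t))$. Since $\rho x\,d(\rho y)-\rho y\,d(\rho x)=\rho^2(x\,dy-y\,dx)$, with no term in $d\rho$, we get
\[
\Phi_s^*\omega=T'\,dt-\rho^4A ,
\]
which equals $T'\omega$ for $\rho=(T')^{1/4}$. So $d\Phi_s(Z_j)=\sum_km_{kj}Z_k$, and the coefficients are read off from the first two components: $m_{kj}=Z_j(\rho P_k)=\rho\,\delta_{kj}+\rho'P_kA_j$. Regard $A$ and $P$ as column vectors. Since $A^TP=0$, the matrix $PA^T$ has square zero, and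
\[
m=\rho\Big(\mathrm{Id}+\frac{T''}{4T'}PA^T\Big),\qquad m^{-1}=\rho^{-1}\Big(\mathrm{Id}-\frac{T''}{4T'}PA^T\Big).
\]
The Jacobian determinant of $\Phi_s$ is $J=\rho^2T'=\rho^6$. Because $Z(v\circ\Phi_s)=m^T(Zv)\circ\Phi_s$, a change of variables in the weak equation shows that $u_s=u\circ\Phi_s$ satisfies $\int(Zu_s)^Tn_s\,Z\psi=0$ with
\[
n_s=J\,m^{-1}m^{-T}=(1+sg')\Big(\mathrm{Id}-\frac{sg''}{4(1+sg')}PA^T\Big)\Big(\mathrm{Id}-\frac{sg''}{4(1+sg')}AP^T\Big).
\]
The vector fields are unchanged, and the new coefficient matrix is a bounded, rational function of $s$ with $n_s=\mathrm{Id}+O(s)$. For small complex $s$ the form with matrix $n_s$ is a small holomorphic perturbation of a coercive form, so it can be inverted holomorphically in $s$. The function $h_s=\chi(u_s-u)$ has compact support and solves an equation for this form whose right-hand side involves $u_s$ only on $\operatorname{supp}d\chi$, where $u_s$ is holomorphic in $s$. Hence $h_s$ is holomorphic in $s$ with values in $L^2$. Near the origin $g=1$, $\rho=1$, $\chi=1$, and $h_s=u(P,t+s)-u(P,t)$.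
\end{example}

In the example the maps $P\mapsto\rho P$ are the flow $\varphi_\sigma(P)=e^{\sigma/4}P$ of $V=\frac14(x\partial_x+y\partial_y)$ at time $\sigma=\log T'$. In general, let $\varphi_\sigma$ be the flow of a plane vector field $V$ and let $\Phi(P,t)=(\varphi_{\sigma(t)}(P),T(t))$. Then
\begin{equation}\label{eq:pullback}
\Phi^*\omega=\big(T'-\sigma'\,A(V)\circ\varphi_\sigma\big)\,dt-\varphi_\sigma^*A ,
\end{equation}
where $\varphi_\sigma^*A$ is the pullback for fixed $t$. This equals $T'\omega$ if $A(V)=0$, $\varphi_\sigma^*A=e^\sigma A$ and $e^\sigma=T'$. By Cartan's formula $\mathcal{L}_VA=d(A(V))+\iota_VdA$, the first two conditions amount to the single equation $\iota_VdA=A$, which implies $A(V)=dA(V,V)=0$. As $\iota_V(\lambda\,dx\wedge dy)=\lambda(V^1dy-V^2dx)$, it has a unique solution where $\lambda\ne0$, the \emph{Liouville field} of $A$: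
\begin{equation}\label{eq:V}
V=V^1\partial_x+V^2\partial_y,\qquad V^1=\frac{A_2}{\lambda},\qquad V^2=-\frac{A_1}{\lambda}.
\end{equation}
So lifts exist without any homogeneity. The difficulty is that $V$ has $\lambda$ in the denominator and is in general singular at $0$. The argument above asks very little of it: $n_s$ must be bounded, for which $V$ should be Lipschitz, and holomorphic in $s$, for which the flow from real points must exist for a uniform disc of complex times.

\section{A criterion in terms of the Liouville field}\label{sec:criterion}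

\subsection{Statement}

For $\varepsilon,r_1>0$ let
\[
D=\big\{\zeta=(x,y)\in\mathbb{C}^2\setminus0:\ |\operatorname{Im}x|\le\varepsilon|\operatorname{Re}x|,\ |\operatorname{Im}y|\le\varepsilon|\operatorname{Re}y|,\ |\zeta|<r_1\big\}.
\]
This is a product of two double sectors, truncated and punctured; it contains all real points with $0<|P|<r_1$. We say that $(A,n)$ satisfies \emph{hypothesis} (H) if there are $\varepsilon,r_1,K>0$ such that:
\begin{itemize}
\item[(H1)] $A_1,A_2$ and the $n_{jk}$ extend to bounded holomorphic functions on $|\zeta|<r_1$, and $n(P)$ is positive definite for real $|P|<r_1$;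
\item[(H2)] $\lambda\ne0$ on $D$;
\item[(H3)] $|V^1|\le K|x|$ and $|V^2|\le K|y|$ on $D$;
\item[(H4)] $\|V'\|\le K$ on $D$.
\end{itemize}
Here $V$ is holomorphic on the open set $\{|\zeta|<r_1,\ \lambda\ne0\}\supset D$, $V'$ is its complex Jacobian matrix, and $\|\cdot\|$ is the operator norm. Condition (H1) always holds for small $r_1$, and the other conditions persist when $r_1$ decreases.

\begin{proposition}\label{prop:criterion}
Let $L$ be as in \eqref{eq:L} with $A$ and $n$ analytic near $0\in\mathbb{R}^2$, and assume \textup{(H)}. If $u$ is a distribution near $(0,0,t_0)$ and $Lu$ is analytic there, then $u$ is analytic near $(0,0,t_0)$.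
\end{proposition}

\begin{remark}\label{rem:sector}
The shape of $D$ is dictated by the complex zeros of $\lambda$. For small $x>0$ put $y=x^{(2q-p)/p}w$; then $\lambda_2=x^{2q}\big(w^p+1+x^{4q(q-p)/p}w^{2q}\big)$, which has a root near each root of $w^p=-1$. These zeros lie at distance about $x^{(2q-p)/p}=o(x)$ from the real point $(x,0)$, so $\lambda_2$ vanishes in every cone $|\operatorname{Im}\zeta|\le\varepsilon|\operatorname{Re}\zeta|$. But $\arg y$ is close to an odd multiple of $\pi/p$ there, so they lie outside $D$ for small $\varepsilon$. Condition (H3) controls the arguments of $x$ and $y$ separately along the flow, which is what keeps it in $D$.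
\end{remark}

The rest of this section proves Proposition~\ref{prop:criterion}.

\subsection{The flow in complex time}

Fix $\sigma_0>0$ with $K\sigma_0<\pi/2$, $\tan(K\sigma_0)\le\varepsilon/2$ and $e^{K\sigma_0}\le\frac32$. To reach the complex time $\mu$ we integrate along the segment from $0$ to $\mu$.

\begin{lemma}\label{lem:flow}
For real $P$ with $0<|P|<r_1/2$ and $\mu\in\mathbb{C}$ with $|\mu|<\sigma_0$, the problem $\dot\gamma(r)=\mu V(\gamma(r))$, $\gamma(0)=P$, has a solution on $0\le r\le1$ with values in $D$. Put $\varphi_\mu(P)=\gamma(1)$ and let $\varphi_\mu'(P)$ be its Jacobian matrix in $P$. Both are holomorphic in $\mu$ and continuous in $(\mu,P)$, and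
\begin{gather*}
\partial_\mu\varphi_\mu=V(\varphi_\mu),\qquad\tfrac23|P|\le|\varphi_\mu(P)|\le\tfrac32|P|,\\
|\varphi_\mu(P)-P|\le Kr_1|\mu|,\qquad\|\varphi_\mu'(P)-\mathrm{Id}\|\le e^{K|\mu|}-1\le\tfrac12 .
\end{gather*}
\end{lemma}

\begin{proof}
Since $D$ is not open, we work in a complex submanifold adapted to $P=(x_0,y_0)$. Let $D_P$ be the set of $(x,y)$ with $|\zeta|<r_1$ such that $x=0$ if $x_0=0$ and $|\operatorname{Im}x|<\varepsilon|\operatorname{Re}x|$ if $x_0\ne0$, and such that the same alternative holds for $y$ and $y_0$. Then $P\in D_P\subset D$, and $D_P$ is an open subset of $\mathbb{C}^2$ or of a complex coordinate axis. By (H3), $V^1=0$ on $D\cap\{x=0\}$ and $V^2=0$ on $D\cap\{y=0\}$, so $V$ is tangent to $D_P$. Let $\gamma=(\gamma^1,\gamma^2)$ be the maximal solution in $D_P$. If $x_0\ne0$, then $\gamma^1\ne0$, and $\gamma^1(r)=x_0e^{\rho_1(r)}$ with $\dot\rho_1=\mu V^1(\gamma)/\gamma^1$, $\rho_1(0)=0$; by (H3), $|\rho_1(r)|\le K\sigma_0$ for $r\le1$. If $x_0=0$ the formula holds with $\rho_1=0$. The same argument with $V^2$ gives $\gamma^2=y_0e^{\rho_2}$,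 $|\rho_2|\le K\sigma_0$. So for $r\le1$ the solution stays in the compact set
\[
\{(x_0e^{\rho_1},y_0e^{\rho_2}):|\rho_1|,|\rho_2|\le K\sigma_0\}.
\]
Its points have norm between $\frac23|P|$ and $\frac32|P|<r_1$, and each nonzero coordinate satisfies $|\operatorname{Im}|\le\tan(K\sigma_0)|\operatorname{Re}|\le\frac\varepsilon2|\operatorname{Re}|$. Hence this set lies in $D_P$, and the maximal solution exists on $[0,1]$.

The curve $\gamma$ is also the solution in the open set where $V$ is holomorphic. By holomorphic dependence on parameters and initial data, $\gamma(1)$ is a holomorphic function of $(\mu,P)$ in a complex neighborhood of each pair as in the statement, which gives the holomorphy and continuity. Rescaling $r$ shows that $\gamma(r)=\varphi_{r\mu}(P)$; differentiating at $r=1$ gives $\mu\,\partial_\mu\varphi_\mu=\mu V(\varphi_\mu)$, hence the first identity for $\mu\ne0$ and by continuity for $\mu=0$. By (H3), $|V|\le Kr_1$ on $D$, which bounds $\varphi_\mu(P)-P$. Finally, the Jacobian $M(r)$ of $\gamma(r)$ in $P$ solves $\dot M=\mu V'(\gamma)M$, $M(0)=\mathrm{Id}$.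 By (H4) and Gronwall's inequality $\|M(r)\|\le e^{K|\mu|r}$, and so $\|M(1)-\mathrm{Id}\|\le\int_0^1K|\mu|e^{K|\mu|r}\,dr=e^{K|\mu|}-1$.
\end{proof}

Put $\varphi_\mu(0)=0$. For real $\sigma$ with $|\sigma|<\sigma_0$, the map $\varphi_\sigma$ is the real flow of $V$. If $|P|<r_1/3$, then $|\varphi_\sigma(P)|<r_1/2$, so
\begin{equation}\label{eq:group}
\varphi_{-\sigma}(\varphi_\sigma(P))=P\qquad(|P|<r_1/3).
\end{equation}
Since $\mathcal{L}_VA=A$, we have $\frac{d}{d\sigma}\varphi_\sigma^*A=\varphi_\sigma^*A$, and therefore
\begin{equation}\label{eq:scale}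
\varphi_\sigma^*A=e^\sigma A\qquad\text{on }0<|P|<r_1/2 .
\end{equation}

\subsection{Reductions and notation}\label{sub:red}

The operator $L$ commutes with translations in $t$, so we take $t_0=0$. The coefficient of $\partial_x^2$ in $L$ is $n_{11}>0$; by (F3) we may subtract an analytic solution of $Lw=Lu$ and assume that $Lu=0$ near $0$. By (H2), $\lambda(P)\ne0$ for real $0<|P|<r_1$. Lemma~\ref{lem:basic}(b),(c) then shows that $u$ is smooth near $0$ and analytic off the axis.

Let $\Delta_r=\{P\in\mathbb{R}^2:|P|<r\}$. Fix $r_0<r_1/6$ and $\delta>0$ such that $u$ is smooth, analytic off the axis, and satisfies $Lu=0$ in a neighborhood of $\overline{\Delta_{2r_0}}\times[-\delta,\delta]$. Put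
\[
I=(-\delta,\delta),\qquad\Omega=\Delta_{r_0}\times I,\qquad\Omega_1=\Delta_{2r_0}\times I .
\]
Fix real functions $g\in C_0^\infty(I)$ with $g=1$ for $|t|\le\delta/2$, and $\chi=\chi(P)\in C_0^\infty(\Delta_{r_0})$ with $\chi=1$ for $|P|\le r_0/2$. Choose $s_0>0$ with $2s_0\sup|g'|<\min(1,\sigma_0)$; it will be decreased finitely many times. For complex $|s|<s_0$ put
\[
T_s(t)=t+sg(t),\qquad\sigma=\sigma(s,t)=\log(1+sg'(t)),\qquad\sigma_t=\frac{sg''}{1+sg'} .
\]
Then $|\sigma|\le2|s|\sup|g'|<\sigma_0$, since $|\log(1+w)|\le2|w|$ for $|w|\le\frac12$.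

\subsection{The lifts}

For $(P,t)\in\Omega$ and complex $|s|<s_0$ define
\[
\Phi_s(P,t)=\big(\varphi_{\sigma(s,t)}(P),\,T_s(t)\big),
\]
and, off the axis, the matrix $m_s=(m_{kj})$ and the function $J_s$ by
\[
m_{kj}=\partial_j\varphi_\sigma^k(P)+A_j(P)\,\sigma_t\,V^k(\varphi_\sigma(P)),\qquad J_s=(1+sg')\det\varphi_\sigma'(P).
\]

\begin{lemma}\label{lem:lift}
Let $s$ be real, $|s|<s_0$.
\begin{itemize}
\item[(a)] $\Phi_s$ is a homeomorphism of $\Omega$ onto an open subset of $\Omega_1$, and $\Phi_s$ and $\Phi_s^{-1}$ are Lipschitz. It maps the axis to the axis, it is a $C^1$ diffeomorphism off the axis with Jacobian determinant $J_s>0$, and it is the identity for $t\notin\operatorname{supp}g$.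
\item[(b)] Off the axis, $Z(v\circ\Phi_s)=m_s^T\,(Zv)\circ\Phi_s$ for every $C^1$ function $v$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The map $T_s$ has positive derivative and is the identity near the endpoints of $I$, so it is a diffeomorphism of $I$ onto itself. By Lemma~\ref{lem:flow}, $|\varphi_\sigma(P)|\le\frac32|P|$; hence $\Phi_s(\Omega)\subset\Omega_1$ and $\Phi_s$ is continuous at the axis. Off the axis it is $C^1$, with differential
\[
\begin{pmatrix}\varphi_\sigma'(P)&\sigma_tV(\varphi_\sigma(P))\\0&1+sg'\end{pmatrix},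
\]
which is bounded and has determinant $J_s$. The determinant of a real matrix within distance $\frac12$ of $\mathrm{Id}$ is positive, so $J_s>0$. A segment in the convex set $\Omega$ either meets the axis in at most one point, and then $\Phi_s$ is continuous on it with bounded derivative except at that point, or lies in the axis, where $\Phi_s(0,t)=(0,T_s(t))$. So $\Phi_s$ is Lipschitz. Define on $\Omega_1$
\[
\Psi_s(P',T_s(t))=\big(\varphi_{-\sigma(s,t)}(P'),\,t\big).
\]
For the same reasons $\Psi_s$ is Lipschitz on the convex set $\Omega_1$ and $C^1$ off the axis. Since $2r_0<r_1/3$, \eqref{eq:group} gives $\Psi_s\circ\Phi_s=\mathrm{id}$ on $\Omega$, and, applied with $-\sigma$, it gives $\Phi_s(\Psi_s(z))=z$ whenever $\Psi_s(z)\in\Omega$. Thus $\Phi_s(\Omega)=\Psi_s^{-1}(\Omega)$ is open and $\Phi_s^{-1}$ is the restriction of $\Psi_s$. Points off the axis are mapped off the axis because $|\varphi_\sigma(P)|\ge\frac23|P|$. For $t\notin\operatorname{supp}g$ we have $\sigma=0$ and $T_s(t)=t$.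

(b) By \eqref{eq:pullback}, \eqref{eq:scale}, $A(V)=0$ and $e^\sigma=T_s'$, we have $\Phi_s^*\omega=e^\sigma\omega$. Hence $d\Phi_s(Z_j)$ lies in the kernel of $\omega$ at the image point, which is spanned by $Z_1,Z_2$. The coefficients of a vector in this basis are its first two components, and these are $Z_j\varphi_\sigma^k=m_{kj}$. So $d\Phi_s(Z_j)=\sum_km_{kj}Z_k$, which is the assertion.
\end{proof}

\begin{lemma}\label{lem:ns}
After decreasing $s_0$, the matrix $m_s$ is invertible for complex $|s|<s_0$, and
\[
n_s=J_s\,m_s^{-1}\,(n\circ\varphi_\sigma)\,m_s^{-T}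
\]
as well as $m_s$ are holomorphic in $s$ with values in $L^\infty(\Omega)$. Moreover $n_0=n$ and $\|n_s-n\|_{L^\infty}\le C|s|$.
\end{lemma}

\begin{proof}
Fix $(P,t)$ with $P\ne0$. The function $s\mapsto\sigma(s,t)$ is holomorphic with values in $|\mu|<\sigma_0$, and $\varphi_\sigma(P)\in D$. By Lemma~\ref{lem:flow}, (H1) and (H3), the entries of $m_s$, $J_s$ and $n\circ\varphi_\sigma$ are holomorphic in $s$, bounded uniformly in $(s,P,t)$, and continuous in $(P,t)$ off the axis. At $s=0$ they equal $\mathrm{Id}$, $1$, $n$. Lemma~\ref{lem:Linfty} gives $\|m_s-\mathrm{Id}\|\le C|s|$, so $\|m_s^{-1}\|\le2$ for small $s$. Now the entries of $n_s$ satisfy the hypotheses of Lemma~\ref{lem:Linfty} as well.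
\end{proof}

\subsection{The equation for the deformed solution}

For complex $|s|<s_0$ consider the bilinear form
\[
B_s(w,\psi)=\int_\Omega(Zw)^Tn_s\,Z\psi\;dx\,dy\,dt ,
\]
defined whenever $Zw,Z\psi\in L^2(\Omega)$. For real $s$ let $u_s=u\circ\Phi_s$, a Lipschitz function on $\Omega$. We claim that
\begin{equation}\label{eq:weak}
B_s(u_s,\psi)=0\qquad(\psi\in C_0^\infty(\Omega),\ s\text{ real}).
\end{equation}
The fields $Z_j$ are divergence free because $A_j$ does not depend on $t$; so $Z_j^*=-Z_j$, and $Lu=0$ gives $\int(Zu)^Tn\,Z\hat\psi=0$ for $\hat\psi\in C_0^\infty(\Omega_1)$. The lifts are only Lipschitz, so we need a larger class of test functions. If $\hat\psi$ is Lipschitz with compact support in $\Omega_1$, its mollifications lie in $C_0^\infty(\Omega_1)$ and converge to it in $H^1$; since $Zu$ is bounded, the identity holds for $\hat\psi$ too. Take $\hat\psi=\psi\circ\Phi_s^{-1}$, extended by zero. By Lemma~\ref{lem:lift}(a) it is Lipschitz, its support $\Phi_s(\operatorname{supp}\psi)$ is a compact subset of the open set $\Phi_s(\Omega)$, and it is $C^1$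 off the axis. Lemma~\ref{lem:lift}(b) gives $(Zu)\circ\Phi_s=m_s^{-T}Zu_s$ and $(Z\hat\psi)\circ\Phi_s=m_s^{-T}Z\psi$ off the axis. The axis is a null set and $\Phi_s$ is a $C^1$ diffeomorphism off it, so
\[
0=\int_{\Phi_s(\Omega)}(Zu)^Tn\,Z\hat\psi=\int_\Omega\big(m_s^{-T}Zu_s\big)^T(n\circ\varphi_\sigma)\,m_s^{-T}Z\psi\;J_s=B_s(u_s,\psi).
\]

Next we localize in $P$. We have
\begin{align*}
B_s(\chi u_s,\psi)&=\int\chi\,(Zu_s)^Tn_sZ\psi+\int u_s\,(Z\chi)^Tn_sZ\psi,\\
0=B_s(u_s,\chi\psi)&=\int\chi\,(Zu_s)^Tn_sZ\psi+\int\psi\,(Zu_s)^Tn_sZ\chi .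
\end{align*}
Subtracting, we find for $h_s=\chi(u_s-u)$, real $s$ and $\psi\in C_0^\infty(\Omega)$
\begin{equation}\label{eq:hs}
B_s(h_s,\psi)=\ell_s(\psi)-B_s(\chi u,\psi),\qquad
\ell_s(\psi)=\int u_s\,(Z\chi)^Tn_sZ\psi-\int\psi\,(Zu_s)^Tn_sZ\chi .
\end{equation}
The function $h_s$ is Lipschitz, and since $\Phi_s$ is the identity for $t\notin\operatorname{supp}g$, its support lies in the compact set $\operatorname{supp}\chi\times\operatorname{supp}g\subset\Omega$. This is why we subtract $u$: the function $\chi u_s$ alone does not vanish near $t=\pm\delta$.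

\subsection{Holomorphy in $s$}

We solve \eqref{eq:hs} for $h_s$ in the energy space of $B_0$. All norms without subscript are norms in $L^2(\Omega)$.

\emph{The space $\mathcal{H}$.} Let $a_1(x,y)=\int_0^xA_1(x',y)\,dx'$ on $\Delta_{r_0}$. The coordinates $(x,y,t-a_1)$ preserve volume, and $Z_1(t-a_1)=0$, so $Z_1$ becomes $\partial_x$. For $w\in C_0^\infty(\Omega)$ we have $|x|<r_0$ on the support, and the one-dimensional Poincar\'e inequality gives
\begin{equation}\label{eq:poincare}
\|w\|\le2r_0\|Z_1w\| .
\end{equation}
Let $\mathcal{H}$ be the closure of $C_0^\infty(\Omega)$ (complex valued) in the Hilbert space $\{w\in L^2(\Omega):Zw\in L^2(\Omega)\}$ with the graph norm. By \eqref{eq:poincare}, $\|Zw\|$ is an equivalent norm on $\mathcal{H}$, which we use from now on, and $\mathcal{H}$ embeds continuously in $L^2(\Omega)$. A Lipschitz function with compact support in $\Omega$ is the $H^1$ limit of its mollifications, hence belongs to $\mathcal{H}$. In particular $h_s\in\mathcal{H}$ for real $s$. Let $\mathcal{H}'$ be the space of continuous linear functionals on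 $\mathcal{H}$.

\emph{The operator.} Define $\mathcal{B}_s:\mathcal{H}\to\mathcal{H}'$ by $\mathcal{B}_sw=B_s(w,\cdot)$. It depends linearly and boundedly on $n_s\in L^\infty(\Omega)$, so by Lemma~\ref{lem:ns} it is holomorphic in operator norm and $\|\mathcal{B}_s-\mathcal{B}_0\|\le C|s|$. The matrix $n$ is real and uniformly positive definite on $\Delta_{r_0}$, so $B_0(w,\bar w)\ge c_1\|Zw\|^2$ with $c_1>0$, and $\mathcal{H}$ is stable under conjugation because the $Z_j$ are real. By the Lax--Milgram lemma $\mathcal{B}_0$ is an isomorphism. For small $s$ the Neumann series for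
\[
\mathcal{B}_s^{-1}=\big(\mathrm{Id}+\mathcal{B}_0^{-1}(\mathcal{B}_s-\mathcal{B}_0)\big)^{-1}\mathcal{B}_0^{-1}
\]
converges uniformly, so $\mathcal{B}_s^{-1}$ exists and is holomorphic.

\emph{The fixed term.} The function $\chi u$ need not lie in $\mathcal{H}$, but $Z(\chi u)$ is bounded on $\Omega$ and independent of $s$. So $B_s(\chi u,\cdot)\in\mathcal{H}'$ depends linearly and boundedly on $n_s$ and is holomorphic in $s$.

\emph{The cutoff term.} Here analyticity off the axis enters. The integrands of $\ell_s$ vanish outside the compact set $\Omega_*=\{r_0/2\le|P|\le r_0\}\times[-\delta,\delta]$, near which $u$, $Z_1u$, $Z_2u$ are analytic. These functions extend to bounded holomorphic functions on the complex $\rho_0$-neighborhood of $\Omega_*$ for some $\rho_0>0$. By Lemma~\ref{lem:flow}, $|\Phi_s(P,t)-(P,t)|\le C|s|<\rho_0$ for $(P,t)\in\Omega$ and small complex $s$. On $\Omega_*\cap\Omega$ the functions $u\circ\Phi_s$ and $m_s^T(Zu)\circ\Phi_s$, formed with these extensions, are therefore defined, bounded, continuous in $(P,t)$ and holomorphic in $s$; by Lemma~\ref{lem:Linfty}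 they are holomorphic with values in $L^\infty(\Omega_*\cap\Omega)$. For real $s$ they equal $u_s$ and $Zu_s$ by Lemma~\ref{lem:lift}(b). Insert them into the definition of $\ell_s$. By \eqref{eq:poincare}, each of the two integrals is a bounded bilinear map, with values in $\mathcal{H}'$, of $n_s$ and one of these functions. So $\ell_s$ extends holomorphically with values in $\mathcal{H}'$.

\emph{Conclusion.} Both sides of \eqref{eq:hs} are continuous in $\psi\in\mathcal{H}$ and $C_0^\infty(\Omega)$ is dense, so for small real $s$
\begin{equation}\label{eq:solve}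
h_s=\mathcal{B}_s^{-1}\big(\ell_s-B_s(\chi u,\cdot)\big).
\end{equation}
The right side is holomorphic in a disc around $s=0$ with values in $\mathcal{H}\subset L^2(\Omega)$. Hence there are $h^{(k)}\in L^2(\Omega)$ and $M,\rho>0$ with $h_s=\sum_kh^{(k)}s^k$ for small real $s$ and $\|h^{(k)}\|\le M\rho^{-k}$.

\subsection{From $t$ to all variables}\label{sub:end}

On $\Omega'=\Delta_{r_0/2}\times(-\delta/2,\delta/2)$ we have $\chi=1$, $g=1$, $g'=0$, so $\sigma=0$ and $h_s(P,t)=u(P,t+s)-u(P,t)$. As $u$ is smooth near $\overline{\Omega}$, this is a smooth $L^2(\Omega')$-valued function of real $s$ with $k$-th derivative $\partial_t^ku$ at $s=0$ for $k\ge1$. Comparing with the power series and enlarging $M$ to include $k=0$, we get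
\[
\|\partial_t^ku\|_{L^2(\Omega')}\le M\,k!\,\rho^{-k}\qquad(k\ge0).
\]
Since $L\,\partial_t^ku=\partial_t^kLu=0$, estimate \eqref{eq:closedgraph} gives $|\partial^\alpha\partial_t^ku|\le C_\alpha M\,k!\,\rho^{-k}$ on a neighborhood $\Omega''\Subset\Omega'$ of $0$. The constants $C_\alpha$ are not controlled, so this is not yet analyticity in $x$ and $y$. It does allow us to complexify $t$, and in the extra variable the Cauchy--Riemann equation supplies the ellipticity that $L$ lacks. The series
\[
\tilde u(P,t,t')=\sum_{k\ge0}\frac{(it')^k}{k!}\,\partial_t^ku(P,t)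
\]
converges with all derivatives, locally uniformly on $\Omega''\times(-\rho,\rho)$. Termwise differentiation gives $\partial_{t'}\tilde u=i\partial_t\tilde u$ and $L\tilde u=0$, hence
\[
(L+\partial_t^2+\partial_{t'}^2)\,\tilde u=0 .
\]
This operator in four variables has analytic coefficients and principal symbol $-\big(\sum n_{jk}z_jz_k+\tau^2+\tau'^2\big)$, with $z_1=\xi+A_1\tau$, $z_2=\eta+A_2\tau$. If the symbol vanishes, then $\tau=\tau'=0$ and $z_1=z_2=0$, so $\xi=\eta=0$. The operator is elliptic, $\tilde u$ is analytic by (F4), and so is $u=\tilde u|_{t'=0}$ on $\Omega''$. This proves Proposition~\ref{prop:criterion}. \qed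

\begin{remark}
At real points, (H2) gives analyticity off the axis, without which the cutoff term $\ell_s$ cannot be continued in $s$. Conditions (H2) and (H3) on the complex set $D$ give a disc of complex times that is uniform as $P\to0$. Condition (H4) makes the lifts Lipschitz and $n_s$ bounded; without it $\mathcal{B}_s$ need not be a bounded perturbation of $\mathcal{B}_0$. Rigidity is used in $Z_j^*=-Z_j$, in \eqref{eq:pullback}, and in $L\partial_t^k=\partial_t^kL$.
\end{remark}

\section{A good primitive for $\lambda_2$}\label{sec:lambda2}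

\subsection{Choosing weights}

A monomial is homogeneous for many weights, and this suggests building a primitive monomial by monomial. Let $\lambda=\sum c_{jk}x^jy^k$, and let $\alpha_{jk},\beta_{jk}$ be real numbers of at most polynomial growth with
\begin{equation}\label{eq:weights}
(j+1)\alpha_{jk}+(k+1)\beta_{jk}=1 .
\end{equation}
The series $F^1=x\sum\alpha_{jk}c_{jk}x^jy^k$ and $F^2=y\sum\beta_{jk}c_{jk}x^jy^k$ converge on every open polydisc centered at $0$ on which the series of $\lambda$ converges, and $\partial_xF^1+\partial_yF^2=\lambda$. Hence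
\begin{equation}\label{eq:primitive}
A=-F^2dx+F^1dy\quad\text{satisfies}\quad dA=\lambda\,dx\wedge dy,\qquad V=\lambda^{-1}(F^1\partial_x+F^2\partial_y).
\end{equation}
For $\lambda_2$ at real points, $V^1/x$ and $V^2/y$ are averages of the $\alpha_{jk}$ and of the $\beta_{jk}$, weighted by the three nonnegative monomials. So the bounds of (H3) hold at real points for any choice, and the issue is (H4). Let $x\to0^+$ and compare the points $(x,0)$ and $(x,y)$ with $y=x^{(2q-p)/p}=o(x)$. At the first, $V^1/x=\alpha_{2q,0}$. At the second, $x^py^p=x^{2q}$ and $y^{2q}=o(x^{2q})$, so $V^1/x\to\frac12(\alpha_{pp}+\alpha_{2q,0})$. If $\alpha_{pp}\ne\alpha_{2q,0}$, then $V^1$ changes by a fixed fraction of $x$ over a distance $o(x)$, and $\partial_yV^1$ is unbounded. This rules out the given primitive $a\,dy$ with $a=\int_0^x\lambda_2\,dx'$, for which $\alpha_{jk}=1/(j+1)$, $\beta_{jk}=0$. So we need $\alpha_{2q,0}=\alpha_{pp}$ and, exchanging $x$ and $y$, $\beta_{0,2q}=\beta_{pp}$. The symmetric choice is $\alpha_{pp}=\beta_{pp}=b$, and \eqref{eq:weights} then determines everything: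
\[
b=\frac1{2p+2},\qquad\beta_{2q,0}=\alpha_{0,2q}=1-(2q+1)b=b-\kappa,\qquad\kappa=\frac{q-p}{p+1}.
\]
The rapid transition near the $x$-axis now occurs only in $V^2/y$, where it is damped by the small factor $y$.

\subsection{Proof of Theorem~\ref{thm:main}}

Write $\lambda=\lambda_2$; it is positive off $0$ because $p$ is even. With the weights above, \eqref{eq:primitive} is a polynomial primitive $A$ with Liouville field
\[
V^1=x\Big(b-\kappa\frac{y^{2q}}{\lambda}\Big),\qquad V^2=y\Big(b-\kappa\frac{x^{2q}}{\lambda}\Big).
\]
The form $A-a\,dy$ is closed and analytic on $\mathbb{R}^2$, so it equals $df$ with $f$ analytic on $\mathbb{R}^2$. By Lemma~\ref{lem:basic}(a), the global analytic change of variables $\tilde t=t+f$, which preserves the axis, turns $X^2+Y^2$ into the operator \eqref{eq:L} with this $A$ and $n=\mathrm{Id}$.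

We verify (H) with $r_1=1$ and $\varepsilon>0$ such that $2q\arctan\varepsilon\le\pi/3$. Condition (H1) holds because $A$ is polynomial. On $D$ write $x=\pm|x|e^{i\vartheta_1}$, $y=\pm|y|e^{i\vartheta_2}$ with $|\vartheta_1|,|\vartheta_2|\le\arctan\varepsilon$. Since $p$ and $2q$ are even the signs disappear, and since $2p\le2q$ each of $x^py^p$, $x^{2q}$, $y^{2q}$ is zero or has argument in $[-\pi/3,\pi/3]$. Therefore
\[
|\lambda|\ge\operatorname{Re}\lambda\ge\tfrac12N,\qquad N=|x|^p|y|^p+|x|^{2q}+|y|^{2q}>0\qquad\text{on }D .
\]
This gives (H2), and also $|x^{2q}/\lambda|,|y^{2q}/\lambda|\le2$, hence (H3). For (H4), note that $|x\lambda_x|,|y\lambda_y|\le2qN\le4q|\lambda|$. So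
\[
\partial_xV^1=b-\kappa\frac{y^{2q}}{\lambda}+\kappa\,\frac{y^{2q}}{\lambda}\,\frac{x\lambda_x}{\lambda}
\]
is bounded by $b+2\kappa+8q\kappa$, and
\[
|\partial_yV^1|=\kappa\left|\frac{x\,y^{2q-1}(2q\lambda-y\lambda_y)}{\lambda^2}\right|\le12q\kappa\,\frac{|x||y|^{2q-1}}{N}.
\]
The last quotient is at most $1$. If $|x|\le|y|$, it is at most $|y|^{2q}/N\le1$. If $y=0$, it vanishes. If $|x|>|y|>0$, then $N\ge|x|^p|y|^p$ and $p\ge1$ bound it by
\[
|x|^{1-p}|y|^{2q-1-p}\le|y|^{1-p}|y|^{2q-1-p}=|y|^{2q-2p}\le1,
\]
where $p<q$ and $|y|<1$ are used. The exchange $x\leftrightarrow y$ preserves $\lambda$ and $D$ and interchanges $V^1$ and $V^2$, so the derivatives of $V^2$ obey the same bounds. Thus (H) holds.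

Let $u$ be a distribution on an open set $U'\subset\mathbb{R}^3$ with $(X^2+Y^2)u$ analytic. Near points of $U'$ off the axis, $\lambda\ne0$ and $u$ is analytic by Lemma~\ref{lem:basic}(c). Near points of $U'$ on the axis, $u$ is analytic by Proposition~\ref{prop:criterion}. \qed

\begin{remark}
The parity of $p$ cannot be dispensed with in this argument. For odd $p$ we have $x^py^p+x^{2q}+y^{2q}=-x^{2p}+2x^{2q}<0$ at $(x,-x)$ for small $x\neq0$, while the value at $(x,0)$ is positive; so the Levi form has real zeros arbitrarily close to the origin and (H2) fails for every primitive.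
\end{remark}

\section{Levi forms controlled by their Newton polygon}\label{sec:newton}

We prove Theorem~\ref{thm:newton}. By Lemma~\ref{lem:basic}(a) it suffices to verify (H) for some primitive of $\lambda\,dx\wedge dy$ on a disc around $0$. Indeed, (H2) then gives $\lambda\ne0$ on $W\setminus0$ for $W=\Delta_{r_1}$, and the theorem follows from Lemma~\ref{lem:basic}(c) off the axis and from Proposition~\ref{prop:criterion} on it. We use the convention $0^0=1$ and regard $N$, which depends only on $|x|$ and $|y|$, as a function on $\mathbb{C}^2$.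

\subsection{The function $N$ dominates the Taylor series}

By Dickson's lemma, every subset $S$ of $\mathbb{N}^2$ is contained in $S_0+\mathbb{N}^2$ for some finite $S_0\subset S$. Hence $\Gamma=\operatorname{conv}(S_0)+\mathbb{R}_+^2$ is a polyhedron that contains no line, its vertex set $\mathcal{V}\subset S_0$ is finite, and $\Gamma=\operatorname{conv}(\mathcal{V})+\mathbb{R}_+^2$. Fix $0<\rho\le1$ so small that the series of $\lambda$ converges on a polydisc of radius larger than $\rho$; then
\[
M_l=\sum_S(1+j+k)^l|c_{jk}|\rho^{j+k}<\infty\qquad(l\ge0).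
\]

\begin{lemma}\label{lem:N}
For complex $x,y$ with $|x|,|y|\le\rho$:
\begin{itemize}
\item[(a)] $|x|^j|y|^k\le N$ for all $(j,k)\in S$, and $N>0$ off the origin;
\item[(b)] $\sum_S(1+j+k)^l|c_{jk}||x|^j|y|^k\le C_lN$ for every $l\ge0$;
\item[(c)] there are $\varepsilon>0$ and $0<r_1\le\rho$ such that $|\lambda|\ge\frac c2N$ on $D$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By continuity we may assume $xy\ne0$. The point $(j,k)$ is componentwise at least a convex combination $\sum\theta_vv$ of vertices $v=(v_1,v_2)$. Since $|x|,|y|\le1$,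
\[
|x|^j|y|^k\le\prod_v\big(|x|^{v_1}|y|^{v_2}\big)^{\theta_v}\le\max_v|x|^{v_1}|y|^{v_2}\le N .
\]
As $S$ meets both axes, it contains points $(j_1,0)$ and $(0,k_1)$, so $N\ge\max(|x|^{j_1},|y|^{k_1})>0$ off the origin.

(b) If $(j,k)\in v+\mathbb{N}^2$ with $v\in S_0$, then $|x|^j|y|^k\le|x|^{v_1}|y|^{v_2}\rho^{j+k-v_1-v_2}\le N\rho^{j+k}\rho^{-d_0}$ by (a), where $d_0=\max_{S_0}(v_1+v_2)$. So $C_l=M_l\rho^{-d_0}$ works.

(c) Take $r_1\le\rho$ such that $|\lambda|\ge cN$ at real points of norm less than $r_1$. For $(x,y)\in D$ write $x=x^*e^{i\vartheta_1}$, $y=y^*e^{i\vartheta_2}$ with $x^*=\pm|x|$, $y^*=\pm|y|$ real and $|\vartheta_1|,|\vartheta_2|\le\arctan\varepsilon$. From $|e^{i(j\vartheta_1+k\vartheta_2)}-1|\le(j+k)\arctan\varepsilon$ and (b) we get $|\lambda(x,y)-\lambda(x^*,y^*)|\le C_1N\arctan\varepsilon$. The real point $(x^*,y^*)$ has the same norm and the same value of $N$ as $(x,y)$, so it suffices to take $C_1\arctan\varepsilon\le c/2$.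
\end{proof}

Parts (a) and (c) give (H2). Part (b) with $l=1$ gives $|x\lambda_x|,|y\lambda_y|\le C_1N\le C|\lambda|$ on $D$.

\subsection{The weights}

In Section~\ref{sec:lambda2} the monomial of lowest degree received the weights $(b,b)$, the monomial to its right in the Newton diagram kept $\alpha=b$, and the one above it kept $\beta=b$. We do the same in general. Let $d=\min_S(j+k)$, $b=1/(d+2)$, and fix $(j_0,k_0)\in S$ with $j_0+k_0=d$. Put
\[
S_1=\{(j,k)\in S:j>j_0\},\qquad S_2=S\setminus\big(S_1\cup\{(j_0,k_0)\}\big).
\]
If $(j,k)\in S_2$, then $j\le j_0$ and $k\ge d-j\ge k_0$; equality $k=k_0$ would force $j=j_0$. So $k>k_0$ on $S_2$. Define $\alpha_{j_0k_0}=\beta_{j_0k_0}=b$ and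
\[
\alpha_{jk}=b,\quad\beta_{jk}=\frac{1-(j+1)b}{k+1}\quad\text{on }S_1;\qquad
\beta_{jk}=b,\quad\alpha_{jk}=\frac{1-(k+1)b}{j+1}\quad\text{on }S_2 .
\]
Then \eqref{eq:weights} holds on $S$, at $(j_0,k_0)$ because $(d+2)b=1$. Since $0<b\le1$, we have $|\alpha_{jk}|,|\beta_{jk}|\le1+j+k$, and so $|\alpha_{jk}-b|,|\beta_{jk}-b|\le2(1+j+k)$. The primitive \eqref{eq:primitive} is holomorphic and bounded on $|\zeta|<r_1$, and its Liouville field is
\[
V^1=bx+\frac{xG_1}{\lambda},\qquad V^2=by+\frac{yG_2}{\lambda},
\]
\[
G_1=\sum_{S_2}(\alpha_{jk}-b)c_{jk}x^jy^k,\qquad G_2=\sum_{S_1}(\beta_{jk}-b)c_{jk}x^jy^k .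
\]
After decreasing $r_1$ so that $n$ is holomorphic and bounded on $|\zeta|<r_1$ and positive definite at real points, (H1) holds.

\subsection{The bounds on $V$}

By Lemma~\ref{lem:N}(b) with $l=2$ and (c), the functions $G_i$, $x\partial_xG_i$, $y\partial_yG_i$ are bounded by $C|\lambda|$ on $D$. This gives (H3) and the boundedness of the diagonal entries of $V'$,
\[
\partial_xV^1=b+\frac{G_1}{\lambda}+\frac{x\partial_xG_1}{\lambda}-\frac{G_1}{\lambda}\,\frac{x\lambda_x}{\lambda},\qquad
\partial_yV^2=b+\frac{G_2}{\lambda}+\frac{y\partial_yG_2}{\lambda}-\frac{G_2}{\lambda}\,\frac{y\lambda_y}{\lambda}.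
\]
This much holds for any weights of polynomial growth. The choice of $S_1,S_2$ matters for the off-diagonal entries. Since $j\ge1$ on $S_1$ and $k\ge1$ on $S_2$, the quotients $G_2/x$ and $G_1/y$ are power series, and
\[
\partial_xV^2=\frac{y\,\partial_xG_2}{\lambda}-\frac{y\,(G_2/x)}{\lambda}\,\frac{x\lambda_x}{\lambda},\qquad
\partial_yV^1=\frac{x\,\partial_yG_1}{\lambda}-\frac{x\,(G_1/y)}{\lambda}\,\frac{y\lambda_y}{\lambda}.
\]
In the numerators of $\partial_xV^2$ each exponent $(j,k)\in S_1$ is shifted to $(j-1,k+1)$, with a coefficient of modulus at most $2(1+j+k)^2|c_{jk}|$; in those of $\partial_yV^1$ each $(j,k)\in S_2$ is shifted to $(j+1,k-1)$, with the same bound. So (H4) follows from $N\le\frac2c|\lambda|$ and the next lemma.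

\begin{lemma}\label{lem:shift}
For $|x|,|y|\le\rho$,
\[
\sum_{S_1}(1+j+k)^2|c_{jk}||x|^{j-1}|y|^{k+1}\le CN,\qquad
\sum_{S_2}(1+j+k)^2|c_{jk}||x|^{j+1}|y|^{k-1}\le CN .
\]
\end{lemma}

\begin{proof}
Consider the first sum. All exponents are nonnegative, and the sum converges uniformly because each monomial is at most $\rho^{j+k}$. So both sides are continuous and we may assume $x\ne0$. If $|y|\le|x|$, then $|x|^{j-1}|y|^{k+1}\le|x|^j|y|^k$ and Lemma~\ref{lem:N}(b) applies. Let $0<|x|<|y|$ and write
\[
|x|^{j-1}|y|^{k+1}=|x|^{j_0}|y|^{k_0}\cdot|x|^{j-1-j_0}|y|^{k+1-k_0}.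
\]
The exponents in the second factor have sum $j+k-d\ge0$, and $j-1-j_0\ge0$ on $S_1$. If $k+1\ge k_0$, both are nonnegative and the factor is at most $\rho^{j+k-d}$. If $k+1<k_0$, then $|y|^{k+1-k_0}\le|x|^{k+1-k_0}$ because $|x|<|y|$, and the factor is at most $|x|^{j+k-d}\le\rho^{j+k-d}$. Summing, the first sum is at most $M_2\rho^{-d}|x|^{j_0}|y|^{k_0}\le M_2\rho^{-d}N$ by Lemma~\ref{lem:N}(a). This argument used only $j\ge j_0+1$ and $j+k\ge d$. On $S_2$ we have $k\ge k_0+1$ and $j+k\ge d$, so the second bound is the first with the roles of $x$ and $y$ exchanged.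
\end{proof}

All parts of (H) are verified, and Theorem~\ref{thm:newton} is proved. \qed

\begin{thebibliography}{9}

\bibitem{GS} Grigis and Sj\"ostrand, 1985.

\bibitem{Ho} H\"ormander, Acta Math., 1967.

\bibitem{Me} M\'etivier, Comm. Partial Differential Equations 6, 1981.

\bibitem{Problem} Question 10.1 in \texttt{https://www-fourier.univ-grenoble-alpes.fr/\textasciitilde demailly/\allowbreak source\_files/\allowbreak epreuves/\allowbreak SCV\_schneider.pdf}.

\bibitem{Ta} Tartakoff, Acta Math. 145, 1980.

\bibitem{Tr} Treves, Comm. Partial Differential Equations 3, 1978.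

\end{thebibliography}
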